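# The Riesz group on $L^p(\mathbb R^n)$: sharp growth of its norm in $\lambda$ and $p$ together

## 1. Degree-zero multipliers, the groups they generate, and the standard tools

Throughout, $n\ge 2$, $W=\mathbb R^n\setminus\{0\}$, and
$$\widehat f(\xi)=\int f(x)e^{-ix\cdot\xi}\,dx,\qquad \check g(\xi)=(2\pi)^{-n}\int g(x)e^{ix\cdot\xi}\,dx .$$

**Definition 1 (multiplier operator).** For a bounded measurable $m$ on $\mathbb R^n$, $T_m$ is the operator on $L^2$ given by $\widehat{T_mf}=m\widehat f$. We write $\|T_m\|_p$ for its norm on $L^p$, that is, the supremum of $\|T_mf\|_p/\|f\|_p$ over $0\ne f\in L^2\cap L^p$. If this is finite, $T_m$ extends to $L^p$ by density.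

Example. Plancherel gives $\|T_m\|_2=\|m\|_\infty$. The symbol $m(\xi)=-i\xi_1/|\xi|$ gives the first Riesz transform $R_1$.

**Definition 2 (the groups $T^\lambda_\varphi$ and the Riesz group).** Let $\varphi\in C^\infty(S^{n-1})$ be real, put $\Phi(\xi)=\varphi(\xi/|\xi|)$ on $W$, and for $\lambda\in\mathbb R$ let $T^\lambda_\varphi$ be the operator with symbol $m=e^{i\lambda\Phi}$. The case $\varphi(\omega)=\omega_1$ is the Riesz group
$$\widehat{T^\lambda f}(\xi)=e^{i\lambda\xi_1/|\xi|}\widehat f(\xi).$$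

Example. $T^{\lambda}T^{\mu}=T^{\lambda+\mu}$. Differentiating the symbol at $\lambda=0$ gives $i\xi_1/|\xi|$, so the infinitesimal generator is $-R_1$; hence the name. If $\varphi$ is constant, $T_\varphi^\lambda$ is multiplication by a unimodular number, with norm $1$ on every $L^p$.

The symbol is homogeneous of degree $0$, so $T_\varphi^\lambda$ commutes with dilations. The gradient $\nabla\Phi$ is homogeneous of degree $-1$, and differentiating $\nabla\Phi(t\xi)=t^{-1}\nabla\Phi(\xi)$ at $t=1$ gives
$$D^2\Phi(\xi)\,\xi=-\nabla\Phi(\xi),\qquad\text{while}\qquad \xi\cdot\nabla\Phi(\xi)=0 .\tag{1}$$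

**Definition 3 (the exponent $p^*$ and sharp asymptotics).** $p^*=\max\{p,p/(p-1)\}$ for $1<p<\infty$. We write $\|T_\varphi^\lambda\|_p\sim\kappa(\lambda,p)$ if $c\,\kappa\le\|T^\lambda_\varphi\|_p\le C\kappa$ for all $p\in(1,\infty)$ and all $\lambda$ in the stated range, where $c,C>0$ may depend on $n$ and $\varphi$ but not on $\lambda$ or $p$.

Example. $p^*-1=1/(p-1)$ for $p\le2$ and $p^*-1=p-1$ for $p\ge2$, so always $p^*-1\ge1$. Also $\max\{p,1/(p-1)\}\sim p^*-1$. On the other hand $(p^*-1)\lambda\not\sim(p^*-1)+\lambda$ on $\lambda\ge1$: at $\lambda=p^*-1$ the two sides are $\lambda^2$ and $2\lambda$. Joint sharpness is stronger than sharpness in each variable with the other one fixed.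

**Definition 4 (weak type).** The weak-type $(1,1)$ norm of $T$ is the least $A$ with $|\{|Tf|>\alpha\}|\le A\|f\|_1/\alpha$ for all $f\in L^1$, $\alpha>0$.

Example. The function $|x|^{-n}$ is not integrable, but $|\{|x|^{-n}>\alpha\}|=|B(0,1)|/\alpha$. Weak bounds allow outputs of this kind.

**Definition 5 (spherical harmonics).** A spherical harmonic of degree $k$ is the restriction $Y$ to $S^{n-1}$ of a harmonic polynomial $P$ that is homogeneous of degree $k$; thus $P(x)=|x|^kY(x/|x|)$.

Example. Degree $0$: constants. Degree $1$: $\omega_1$. Degree $2$: $\omega_1\omega_2$. Different degrees are orthogonal in $L^2(S^{n-1})$, and the linear span of all spherical harmonics is dense there. In particular $\int_{S^{n-1}} Y=0$ if $k\ge1$, and a continuous function orthogonal to all $Y$ of degree $\ge1$ is constant.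

We also use the following textbook facts.

**Bochner–Hecke formula.** If $P$ is as in Definition 5 and $g(x)=e^{-|x|^2/2}P(x)$, then $\check g(\xi)=(2\pi)^{-n/2}\,i^k\,e^{-|\xi|^2/2}P(\xi)$. To see it, note that the mean value property gives $\int e^{-|x|^2/2}P(x+y)\,dx=(2\pi)^{n/2}P(y)$ for $y\in\mathbb R^n$. Both sides are polynomials in $y$, so this holds for $y\in\mathbb C^n$. Completing the square and shifting the contour one variable at a time,
$$\int e^{-|x|^2/2}P(x)e^{ix\cdot\xi}dx=e^{-|\xi|^2/2}\int e^{-|x|^2/2}P(x+i\xi)\,dx=(2\pi)^{n/2}e^{-|\xi|^2/2}P(i\xi).$$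

**Calderón–Zygmund decomposition.** For $f\in L^1$ and a height $\beta>0$ there are disjoint cubes $Q_i$ and a splitting $f=g+\sum_i b_i$ with $\|g\|_\infty\le2^n\beta$, $\|g\|_1\le\|f\|_1$, $b_i$ supported in $Q_i$, $\int b_i=0$, $\sum\|b_i\|_1\le2\|f\|_1$ and $\sum|Q_i|\le\|f\|_1/\beta$. For example, on the line with $f=4\cdot 1_{[0,1)}$ and $\beta=1$, the maximal dyadic interval with average above $1$ is $[0,2)$. So $g=2\cdot1_{[0,2)}$, and $b=2$ on $[0,1)$, $b=-2$ on $[1,2)$.

**Marcinkiewicz interpolation, explicit form** (Grafakos, *Classical Fourier Analysis*, Thm 1.3.2). If a linear $T$ has weak $(1,1)$ norm at most $A$ and $L^2$ norm at most $1$, then for $1<p<2$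
$$\|T\|_p\le 2\Big(\frac p{p-1}+\frac p{2-p}\Big)^{1/p}A^{2/p-1}.\tag{2}$$

**Stationary phase with parameters** (Hörmander, *The Analysis of Linear Partial Differential Operators I*, Thm 7.7.6). Let $F(\xi,x)$ be real and smooth near $(\xi_0,x_0)$ with $\nabla_\xi F=0$ and $\det D^2_\xi F\ne0$ there. For $x$ near $x_0$ let $\xi(x)$ be the critical point near $\xi_0$. For amplitudes $u$ supported close to $\xi_0$ and $x$ close to $x_0$,
$$\int u(\xi)e^{i\lambda F(\xi,x)}d\xi=e^{i\lambda F(\xi(x),x)}\Big(\frac{2\pi}\lambda\Big)^{n/2}e^{i\pi\sigma/4}\,\frac{u(\xi(x))}{|\det D_\xi^2F(\xi(x),x)|^{1/2}}+O(\lambda^{-n/2-1}),\qquad \lambda\ge 1,$$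
where $\sigma$ is the signature of the Hessian. The error is uniform for $u$ in a bounded set of $C_c^\infty$ and for $x$ in a compact set near $x_0$. A one-variable illustration (with a Gaussian amplitude) is $\int_{\mathbb R}e^{-\xi^2/2}e^{i\lambda\xi^2/2}d\xi=(2\pi/(1-i\lambda))^{1/2}=(2\pi/\lambda)^{1/2}e^{i\pi/4}(1+O(1/\lambda))$.

## 2. The joint growth of $\|T^\lambda\|_p$ in $\lambda$ and $p$

The operators $T^\lambda$ are isometries of $L^2$ and are bounded on each $L^p$, $1<p<\infty$. For other $p$ two things can make the norm large: $\lambda\to\infty$, where the symbol oscillates fast, and $p\to1$ or $p\to\infty$. The problem, posed in "Lower bounds for the $L^p$ norms of some Fourier multipliers" (https://web.math.pmf.unizg.hr/~vjekovac/slides/Lower_bounds_ICERM_wide.pdf), asks for the exact size in both variables at once. In dimension two the following is known (Bulj and K., 2022): $\|T^\lambda\|_{L^p(\mathbb R^2)\to L^p(\mathbb R^2)}\sim(p^*-1)|\lambda|^{2|1/p-1/2|}$ for $|\lambda|\ge1$. What are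 the asymptotics for $n\ge3$? Is it $(p^*-1)|\lambda|^{n|1/p-1/2|}$ for every $n\ge3$?

The answer is yes:
$$\|T^{\lambda}\|_{L^p(\mathbb R^n)\to L^p(\mathbb R^n)}\sim (p^*-1)\,|\lambda|^{n|1/p-1/2|},\qquad n\ge 2,\ 1<p<\infty,\ |\lambda|\ge1,\tag{3}$$
with constants depending only on $n$. We prove it inside the following statement.

**Theorem 1.** Let $n\ge2$ and let $\varphi\in C^\infty(S^{n-1})$ be real.

* (U) $\|T^\lambda_\varphi\|_p\le C(p^*-1)|\lambda|^{n|1/p-1/2|}$ for $|\lambda|\ge1$, $1<p<\infty$.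
* (L) If $\det D^2\Phi\not\equiv0$ on $W$, then $\|T^\lambda_\varphi\|_p\ge c(p^*-1)|\lambda|^{n|1/p-1/2|}$ for $|\lambda|\ge1$, $1<p<\infty$.

Here $c,C>0$ depend only on $n,\varphi$. For $\varphi(\omega)=\omega_1$ the hypothesis of (L) holds, so (3) follows.

**Theorem 2.** Let $n\ge2$ and let $\varphi\in C^\infty(S^{n-1})$ be real.

* (a) If $\det D^2\Phi\equiv0$, then $\varphi$ is constant. Hence for every nonconstant $\varphi$, $\|T^\lambda_\varphi\|_p\sim(p^*-1)|\lambda|^{n|1/p-1/2|}$ for $|\lambda|\ge1$, while for constant $\varphi$ the norm is $1$.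
* (b) For nonconstant $\varphi$ and $|\lambda|\le1$: $\|T^\lambda_\varphi\|_p\sim1+(p^*-1)|\lambda|$.
* (c) For nonconstant $\varphi$ and $|\lambda|\ge1$, the weak-type $(1,1)$ norm of $T_\varphi^\lambda$ is $\sim|\lambda|^{n/2}$.

From now on $c,C$ denote positive constants depending only on $n,\varphi$, and they may change from line to line.

**Reduction to $\lambda>0$, $1<p\le2$.** The purpose is to halve the work. The adjoint of $T_m$ is $T_{\bar m}$, so $\|T_m\|_p=\|T_{\bar m}\|_{p'}$. Since $\widehat{\bar f}(\xi)=\overline{\widehat f(-\xi)}$, we have $T_{\bar m}f=\overline{T_{m(-\cdot)}\bar f}$, and $T_{m(-\cdot)}$ is conjugate to $T_m$ by the reflection $x\mapsto-x$, an isometry of $L^p$. Hence $\|T_{\bar m}\|_p=\|T_m\|_p$. As $\overline{e^{i\lambda\Phi}}=e^{-i\lambda\Phi}$,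
$$\|T_\varphi^\lambda\|_p=\|T_\varphi^{-\lambda}\|_p=\|T_\varphi^\lambda\|_{p'} .$$
All the right-hand sides above have the same symmetries. So we assume $\lambda>0$ and $1<p\le2$, and then $p^*-1=1/(p-1)\ge1$ and $|1/p-1/2|=1/p-1/2$.

## 3. The cases $p=2$, one frequency shell, and $n=2$ by hand

For $p=2$ the norm is $\|m\|_\infty=1$, and the formula gives $1\cdot\lambda^0=1$.

Next, fix a Schwartz function $h\neq0$ with $\widehat h\in C_c^\infty(W)$ and look at $k=T_\varphi^\lambda h$ for $\lambda\ge1$. Since $|\partial^\alpha(m\widehat h)|\le C_\alpha\lambda^{|\alpha|}$ (here constants may depend on $h$), Plancherel gives $\int(1+|x|/\lambda)^{2N}|k|^2dx\le C_N$. So $k$ lives essentially in $|x|\lesssim\lambda$ with $L^2$ norm of order $1$. With $1/q=1/p-1/2$ and $N=n+1$, Hölder's inequality gives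
$$\|k\|_p\le\|(1+|x|/\lambda)^Nk\|_2\,\|(1+|x|/\lambda)^{-N}\|_q\le C\lambda^{n/q}=C\lambda^{n(1/p-1/2)},\tag{4}$$
because $q\ge2$ and so $\int(1+|y|)^{-Nq}dy\le\int(1+|y|)^{-2N}dy<\infty$ (for $p=2$ read $q=\infty$). The bound is attained in order of magnitude when $\det D^2\Phi(\xi_0)\ne0$, $\widehat h(\xi_0)\ne0$ and $\widehat h$ is supported close to $\xi_0$. Indeed
$$k(\lambda x)=(2\pi)^{-n}\int\widehat h(\xi)e^{i\lambda(\Phi(\xi)+x\cdot\xi)}d\xi$$
has, by stationary phase, size at least $c\lambda^{-n/2}$ for $x$ near $-\nabla\Phi(\xi_0)$ and $\lambda$ large, whence $\|k\|_p^p=\lambda^n\int|k(\lambda x)|^pdx\ge c\lambda^{n-np/2}$.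

This explains the power of $\lambda$. It also shows where the most natural lower-bound argument stops. Since $\|h\|_p$ is bounded above and below for $1\le p\le2$, (4) says that a fixed function living on one frequency shell can never show more than $C\lambda^{n(1/p-1/2)}$. The factor $1/(p-1)$ is invisible to it; at $\lambda=1$ it sees a bounded quantity. That factor must come from many scales acting together, and a joint lower bound needs test functions that see both effects.

Finally, the Hessian in dimension two. Let $n=2$, $\xi=r\omega$ with $r=|\xi|$, $\omega=(\cos\theta,\sin\theta)$, $e=(-\sin\theta,\cos\theta)$, and view $\varphi$ as a function of $\theta$. By (1), $\omega\cdot D^2\Phi\,\omega=-r^{-1}\omega\cdot\nabla\Phi=0$ and $e\cdot D^2\Phi\,\omega=-r^{-1}e\cdot\nabla\Phi=-\varphi'(\theta)/r^2$. So in the frame $(\omega,e)$ the matrix has a zero in the corner and, whatever its last entry,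
$$\det D^2\Phi=-\varphi'(\theta)^2/r^4\qquad(n=2).$$
For $n=2$ the Hessian degenerates only where $\varphi'=0$, and Theorem 2(a) is immediate. For $n\ge3$ it is not so simple: Section 8 shows that for $\Phi=\xi_1/|\xi|$ the Hessian degenerates along the whole equator $\xi_1=0$, where $\nabla\Phi\ne0$.

## 4. The upper bound through a weak-type $(1,1)$ norm of size $\lambda^{n/2}$

We prove (U). Let $\lambda\ge1$. The plan is to show that the weak $(1,1)$ norm is at most $C\lambda^{n/2}$ and then interpolate with $L^2$; formula (2) produces the factor $1/(p-1)$.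

**Step 1: dyadic kernels.** This step measures the kernel of one frequency shell. Take a radial $\psi_0\in C_c^\infty$, $\psi_0\ge0$, supported in $\frac12\le|\xi|\le2$, with $\sum_{j\in\mathbb Z}\psi_0(2^{-j}\xi)=1$ for $\xi\ne0$. Let $K_j$ be the inverse Fourier transform of $\psi_0(2^{-j}\cdot)m$. By homogeneity of $m$, $\psi_0(2^{-j}\xi)m(\xi)=(\psi_0m)(2^{-j}\xi)$, so $K_j(x)=2^{jn}K_0(2^jx)$. We have $|\partial^\alpha(\psi_0m)|\le C_\alpha\lambda^{|\alpha|}$, and the same holds for $\xi_l\psi_0m$. Since $(x/\lambda)^\alpha K_0$ has Fourier transform $\lambda^{-|\alpha|}(i\partial)^\alpha(\psi_0m)$, Plancherel gives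
$$\int(1+|x|/\lambda)^{2N}\big(|K_0|^2+|\nabla K_0|^2\big)dx\le C_N .$$
Take $N=n+1$ and use Cauchy–Schwarz with
$$\int_{|x|\ge\rho}(1+|x|/\lambda)^{-2N}dx\le C\lambda^n(1+\rho/\lambda)^{n-2N}=C\lambda^n(1+\rho/\lambda)^{-n-2}.$$
Since $(n+2)/2\ge1$, we obtain $\int_{|x|\ge\rho}|K_0|\le C\lambda^{n/2}(1+\rho/\lambda)^{-1}$ and $\int|\nabla K_0|\le C\lambda^{n/2}$. Rescaling,
$$\int_{|x|\ge\rho}|K_j|\le C\lambda^{n/2}(1+2^j\rho/\lambda)^{-1},\qquad\int|K_j(x-y)-K_j(x)|dx\le C\lambda^{n/2}2^j|y| .\tag{5}$$

**Step 2: what the usual choice of parameters loses.** This step locates the difficulty. In the textbook argument one removes cubes dilated by a fixed factor, which requires a bound for $\sum_j\int_{|x|\ge2r}|K_j(x-y)-K_j(x)|dx$ with $|y|\le r$. Here $|x|,|x-y|\ge r$, and (5) gives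
$$C\lambda^{n/2}\sum_j\min\big(2^jr,(1+2^jr/\lambda)^{-1}\big)\le C\lambda^{n/2}(1+\log\lambda),$$
because about $\log_2\lambda$ shells with $1<2^jr\le\lambda$ are controlled only by $\lambda^{n/2}$ each. So this estimate gives a weak-type bound with an extra logarithm, and after interpolation an extra $(1+\log\lambda)^{2/p-1}$, which is unbounded for each fixed $p<2$. If instead one dilates the cubes by $\lambda$ but keeps the height $\alpha$, the logarithm disappears, as (6) will show, but the removed set is bounded only by $C\lambda^n\|f\|_1/\alpha$, which is too large. The remedy is to change both parameters: dilate by $2\lambda$ and raise the height to $\lambda^{n/2}\alpha$. The good part tolerates this height, since it is estimated through $L^2$, where the norm is $1$.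

**Step 3: the kernel condition outside the $\lambda$-dilates.** This replaces the lossy sum. If $|y|\le r$ and $|x|\ge2\lambda r$, then $|x|,|x-y|\ge\lambda r$ because $\lambda\ge1$. Using the first bound of (5) with $\rho=\lambda r$ twice, and the second,
$$\sum_j\int_{|x|\ge2\lambda r}|K_j(x-y)-K_j(x)|dx\le C\lambda^{n/2}\sum_j\min\big(2^jr,(2^jr)^{-1}\big)\le C\lambda^{n/2} .\tag{6}$$

**Step 4: the weak-type bound.** Let $T_J$ be convolution with $K^{(J)}=\sum_{|j|\le J}K_j$. Its symbol lies in $C_c^\infty(W)$ and is bounded by $1$, so $K^{(J)}$ is Schwartz and $\|T_J\|_2\le1$. We claim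
$$|\{|T_Jf|>\alpha\}|\le C\lambda^{n/2}\|f\|_1/\alpha,\qquad f\in L^1,\ \alpha>0,\tag{7}$$
uniformly in $J$. Decompose $f=g+b$, $b=\sum b_i$, at height $\beta=\lambda^{n/2}\alpha$. Let $y_i$ and $r_i$ be the center and half-diameter of $Q_i$.

Good part: since $\|g\|_2^2\le\|g\|_\infty\|g\|_1\le2^n\lambda^{n/2}\alpha\|f\|_1$,
$$|\{|T_Jg|>\alpha/2\}|\le4\alpha^{-2}\|g\|_2^2\le2^{n+2}\lambda^{n/2}\|f\|_1/\alpha .$$

Removed set: with $E=\bigcup_iB(y_i,2\lambda r_i)$,
$$|E|\le C\lambda^n\sum|Q_i|\le C\lambda^n\frac{\|f\|_1}{\lambda^{n/2}\alpha}=C\lambda^{n/2}\|f\|_1/\alpha .$$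

Bad part: $\sum b_i$ converges in $L^1$ and $K^{(J)}$ is bounded, so $T_Jb=\sum T_Jb_i$ pointwise. Since $\int b_i=0$, $T_Jb_i(x)=\int b_i(y)[K^{(J)}(x-y)-K^{(J)}(x-y_i)]dy$, with $|y-y_i|\le r_i$ on $Q_i$. By (6), after translating by $y_i$,
$$\int_{E^c}|T_Jb|\le\sum_i\int|b_i(y)|\int_{|x-y_i|\ge2\lambda r_i}|K^{(J)}(x-y)-K^{(J)}(x-y_i)|\,dx\,dy\le C\lambda^{n/2}\|f\|_1 .$$
Chebyshev's inequality gives $|\{x\in E^c:|T_Jb|>\alpha/2\}|\le C\lambda^{n/2}\|f\|_1/\alpha$. Adding the three bounds proves (7).

**Step 5: interpolation.** This turns (7) into (U). For $1<p\le\frac32$ we have $\frac p{p-1}+\frac p{2-p}=\frac p{(2-p)(p-1)}\le\frac3{p-1}$, so (2) with $A\le C\lambda^{n/2}$ gives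
$$\|T_J\|_p\le2\Big(\frac3{p-1}\Big)^{1/p}A^{2/p-1}\le\frac C{p-1}\lambda^{n(1/p-1/2)} .\tag{8}$$
Here $(3/(p-1))^{1/p}\le3/(p-1)$ since the base exceeds $1$. For $\frac32\le p\le2$ formula (2) degenerates at $p=2$, so we interpolate by Riesz–Thorin between $p=\frac32$ (norm at most $C\lambda^{n/6}$, by (8)) and $p=2$ (norm at most $1$). With $\theta=6(1/p-1/2)$ the result is $\|T_J\|_p\le(C\lambda^{n/6})^\theta\le C\lambda^{n(1/p-1/2)}\le\frac C{p-1}\lambda^{n(1/p-1/2)}$.

For $f\in L^2\cap L^p$, $T_Jf\to T^\lambda_\varphi f$ in $L^2$ by dominated convergence on the Fourier side. Fatou's lemma along an a.e. convergent subsequence transfers the bound to $T_\varphi^\lambda$. This proves (U). $\square$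

## 5. Homogeneous functions of degree $-n/p$ as test functions

To see the factor $1/(p-1)$ from below we superpose one function over all scales with the weight that is critical for $L^p$. Let $1<p\le2$ and
$$a=n/p\in[n/2,n).$$
All the copies $s^{-a}h(x/s)$ have the same $L^p$ norm. Their superposition over all $s$ is a homogeneous function, which is not in $L^p$; truncated to a long range of scales, it is. If $h$ is radial, the superposition is $c_a|x|^{-a}$ with $c_a=\int_0^\infty u^ah(u)\frac{du}u$, where $h(u)$ is the value on $|x|=u$. If $\widehat h(0)=0$, then for $a=n$ this integral equals $\widehat h(0)/|S^{n-1}|=0$. So one expects $c_a=O(n-a)=O(p-1)$: cancellation between scales makes the input small. The operator disturbs this cancellation, and the output need not be small. We now make this precise.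

Fix $0\le\vartheta\in C_c^\infty((\frac12,2))$, $\vartheta\not\equiv0$, and let $\vartheta_a$ be the multiple of $\vartheta$ with $\int_0^\infty u^{n-a}\vartheta_a(u)\frac{du}u=1$. Define $h$ by $\widehat h(\xi)=\vartheta_a(|\xi|)$. Let $m\in C^\infty(W)$ be homogeneous of degree $0$ and let $k=T_mh$; our case is $m=e^{i\lambda\Phi}$. Since $\widehat h$ and $m\widehat h$ lie in $C_c^\infty(W)$, $h$ and $k$ are Schwartz functions, and $h$ is radial. For $x\neq0$ put
$$K_a(x)=\int_0^\infty s^{-a}k(x/s)\frac{ds}s=|x|^{-a}\int_0^\infty u^ak\Big(u\frac x{|x|}\Big)\frac{du}u ,\tag{9}$$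
where the second form comes from $u=|x|/s$. The integral converges since $a>0$ and $k$ is Schwartz, and $K_a$ is continuous on $W$ and homogeneous of degree $-a>-n$, hence locally integrable. For $m\equiv1$ we have $k=h$ and $K_a=c_a|x|^{-a}$ with a constant $c_a$.

**Lemma 1.** For every Schwartz $g$: $\displaystyle\int K_a\,g\,dx=\int m(\xi)|\xi|^{a-n}\check g(\xi)\,d\xi.$

**Proof.** The lemma says that $K_a$ is the inverse Fourier transform of $m|\xi|^{a-n}$ as a distribution. Substituting $\xi\to s\xi$ in the inversion formula, $k(x/s)=(2\pi)^{-n}\int s^nm(\xi)\widehat h(s\xi)e^{ix\cdot\xi}d\xi$, so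
$$\int k(x/s)g(x)\,dx=\int s^nm(\xi)\widehat h(s\xi)\check g(\xi)\,d\xi .$$
Multiply by $s^{-a-1}$ and integrate over $s\in(0,\infty)$. Fubini applies on the left because, by the substitution in (9), $\iint s^{-a}|k(x/s)||g(x)|dx\frac{ds}s\le C_k\int|x|^{-a}|g|dx<\infty$. It applies on the right because $\int_0^\infty s^{n-a}\widehat h(s\xi)\frac{ds}s=|\xi|^{a-n}\int_0^\infty u^{n-a}\vartheta_a(u)\frac{du}u=|\xi|^{a-n}$, where $\widehat h\ge0$, and $\int|\xi|^{a-n}|\check g|d\xi<\infty$, while $m$ is bounded. The same identity evaluates the right side. $\square$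

**Lemma 2.** For every spherical harmonic $Y$ of degree $k\ge0$,
$$\int_{S^{n-1}}K_aY=\gamma_{k,a}\int_{S^{n-1}}mY,\qquad\gamma_{k,a}=i^k(2\pi)^{-n/2}2^{a-n/2}\frac{\Gamma(\frac{a+k}2)}{\Gamma(\frac{n-a+k}2)} .$$
In particular $0<c_a=\gamma_{0,a}\le C(n-a)\le C(p-1)$. For each $k\ge1$, $|\gamma_{k,a}|$ is bounded below by a positive constant for $a\in[n/2,n)$.

**Proof.** We insert into Lemma 1 a $g$ whose transform is explicit. Take $g=e^{-|x|^2/2}P$ with $P(x)=|x|^kY(x/|x|)$. By the Bochner–Hecke formula and polar coordinates,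
$$\int_{S^{n-1}}K_aY\int_0^\infty r^{n-a+k-1}e^{-r^2/2}dr=(2\pi)^{-n/2}i^k\int_{S^{n-1}}mY\int_0^\infty\rho^{a+k-1}e^{-\rho^2/2}d\rho .$$
With $t=r^2/2$, $\int_0^\infty r^{b-1}e^{-r^2/2}dr=2^{b/2-1}\Gamma(b/2)$, and the quotient of the two radial integrals gives $\gamma_{k,a}$. For $m\equiv1$, $k=0$, $Y=1$ we read off $c_a=\gamma_{0,a}>0$. Put $z=\frac{n-a}2$. Then $1/\Gamma(z)=z/\Gamma(z+1)$ with $\Gamma(z+1)$ bounded below for $0<z\le n/4$, so $c_a\le C(n-a)$; and $n-a=n(p-1)/p\le n(p-1)$. For $k\ge1$ the arguments of both Gamma factors stay in a compact subset of $(0,\infty)$ for $a\in[n/2,n]$, since $n-a+k\ge1$; so $|\gamma_{k,a}|$ is continuous and positive on this compact interval. $\square$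

**Proposition 3.** With $c$ depending only on $n$ (and the fixed $\vartheta$),
$$\|T_m\|_p\ge\frac{\|K_a\|_{L^p(S^{n-1})}}{c_a|S^{n-1}|^{1/p}}\ge\frac c{p-1}\|K_a\|_{L^1(S^{n-1})} .$$

**Proof.** We truncate the superposition to $e^{-L}\le s\le e^L$ and let $L\to\infty$. Put $f_L(x)=\int_{e^{-L}}^{e^L}s^{-a}h(x/s)\frac{ds}s$, a Schwartz function. As $T_m$ commutes with dilations, $T_mf_L(x)=\int_{e^{-L}}^{e^L}s^{-a}k(x/s)\frac{ds}s$. Write $x=e^\tau\omega$ with $\omega\in S^{n-1}$, $s=e^{\tau-v}$, and $H(v,\omega)=e^{av}k(e^v\omega)$. Then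
$$e^{a\tau}T_mf_L(e^\tau\omega)=\int_{\tau-L}^{\tau+L}H(v,\omega)\,dv .$$
In these coordinates $dx=e^{n\tau}d\tau\,d\omega$, and $e^{n\tau}=(e^{a\tau})^p$ because $ap=n$. With $\tau=L\sigma$,
$$\frac1{2L}\|T_mf_L\|_p^p=\frac12\int_{\mathbb R}\int_{S^{n-1}}\Big|\int_{L(\sigma-1)}^{L(\sigma+1)}H(v,\omega)\,dv\Big|^pd\omega\,d\sigma .$$
Since $a\ge1$ and $k$ is Schwartz, $|H(v,\omega)|\le C'e^{-|v|}$: use boundedness of $k$ for $v\le0$ and $|k(x)|\le C'|x|^{-a-1}$ for $v\ge0$. Here $C'$ may depend on $m$ and $a$, which is harmless because only $L$ moves. If $|\sigma|>1$, the inner interval lies in $|v|\ge L(|\sigma|-1)$. So for $L\ge1$ the inner $p$-th power is at most $C''\min(1,e^{-p(|\sigma|-1)})$, which is integrable in $\sigma$. As $L\to\infty$, it tends to $0$ if $|\sigma|>1$, and if $|\sigma|<1$ to $|\int_{\mathbb R}H(v,\omega)dv|^p=|K_a(\omega)|^p$, by (9) with $u=e^v$. Dominated convergence gives $\frac1{2L}\|T_mf_L\|_p^p\to\|K_a\|^p_{L^p(S^{n-1})}$. The same computation with $m\equiv1$ gives $\frac1{2L}\|f_L\|_p^p\to c_a^p|S^{n-1}|>0$.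 Dividing proves the first inequality. For the second, Hölder gives $\|K_a\|_{L^1(S^{n-1})}\le|S^{n-1}|^{1-1/p}\|K_a\|_{L^p(S^{n-1})}$, and $c_a\le C(p-1)$ by Lemma 2. $\square$

Example. Take $m(\xi)=\xi_1/|\xi|$. By Lemma 2, $K_a-\gamma_{1,a}\omega_1$ is orthogonal on the sphere to all spherical harmonics, so $K_a(\omega)=\gamma_{1,a}\omega_1$. Its $L^1(S^{n-1})$ norm is bounded below for $a\in[n/2,n)$, and Proposition 3 yields $\|R_1\|_p\ge c/(p-1)$: the factor that one frequency shell could not see.

What remains for (L) is a lower bound for $\|K_a\|_{L^1(S^{n-1})}$, uniform in $a$, with the right power of $\lambda$.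

## 6. Oscillation of $K_a$ for large $\lambda$

Let $m=e^{i\lambda\Phi}$ and let $\xi_0\in W$ with $\det D^2\Phi(\xi_0)\ne0$. The aim is $\|K_a\|_{L^1(S^{n-1})}\ge c\lambda^{a-n/2}$ for large $\lambda$. By Lemma 1, $K_a$ is formally $(2\pi)^{-n}\int e^{i\lambda\Phi(\xi)+ix\cdot\xi}|\xi|^{a-n}d\xi$. After $\xi\to\lambda\xi$ the phase is $\lambda(\Phi(\xi)+x\cdot\xi)$, with critical points where $x=-\nabla\Phi(\xi)$. Near such $x$, $K_a$ should look like $\lambda^{a-n/2}e^{i\lambda\psi(x)}$ with $\psi$ the critical value, plus contributions from any other critical points. We isolate one critical point by testing against $e^{-i\lambda\psi}$.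

**Step 1: the dual phase.** This constructs $\psi$. By (1), $D^2\Phi(\xi_0)\xi_0=-\nabla\Phi(\xi_0)$. Since $D^2\Phi(\xi_0)$ is invertible and $\xi_0\ne0$, the point $x_0:=-\nabla\Phi(\xi_0)$ is not $0$. By the inverse function theorem there is a small ball $U\ni\xi_0$ with $0\notin\overline U$ such that $-\nabla\Phi$ is a diffeomorphism of $U$ onto an open $V\ni x_0$ with $0\notin\overline V$, and $\det D^2\Phi\ne0$ on $U$. Let $\xi(x)$, $x\in V$, be the inverse map and put
$$\psi(x)=\Phi(\xi(x))+x\cdot\xi(x).$$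
Since $\nabla\Phi(\xi(x))+x=0$, the chain rule gives $\nabla\psi(x)=\xi(x)$.

**Step 2: the test function.** Choose $0\le g_0\in C_c^\infty(V)$, $g_0\not\equiv0$, and $\chi\in C_c^\infty(U)$ with $0\le\chi\le1$ and $\chi=1$ on a neighborhood of $\xi(\operatorname{supp}g_0)$, with supports so close to $x_0$ and $\xi_0$ that stationary phase applies. Put $g=g_0e^{-i\lambda\psi}$. Lemma 1, with $\xi$ replaced by $\lambda\xi$, reads
$$\int K_ag\,dx=\lambda^a\int|\xi|^{a-n}e^{i\lambda\Phi(\xi)}\check g(\lambda\xi)\,d\xi,\qquad\check g(\lambda\xi)=(2\pi)^{-n}\int e^{i\lambda(x\cdot\xi-\psi(x))}g_0(x)\,dx .$$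
We split the $\xi$-integral with $\chi$ and $1-\chi$.

**Step 3: the part with $1-\chi$ is negligible.** This discards all other frequencies, including the singularity at $\xi=0$. Put $w=\nabla_x(x\cdot\xi-\psi(x))=\xi-\xi(x)$. If $\chi(\xi)\ne1$, then $\xi$ has positive distance from the compact set $\xi(\operatorname{supp}g_0)$, so $|w|\ge\delta(1+|\xi|)$ for $x\in\operatorname{supp}g_0$, with a fixed $\delta>0$. The $x$-derivatives of $w$ of order at least $1$ are bounded independently of $\xi$. Let $v=w/|w|^2$. Since $V_0(w)=w/|w|^2$ satisfies $|\partial^\beta V_0(w)|\le C|w|^{-1-|\beta|}$ and $|w|\ge\delta$, every $x$-derivative of $v$ is $O((1+|\xi|)^{-1})$. From $e^{i\lambda F}=\frac1{i\lambda}v\cdot\nabla_xe^{i\lambda F}$, $F=x\cdot\xi-\psi(x)$,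
$$\int e^{i\lambda F}g_0\,dx=\frac i\lambda\int e^{i\lambda F}\operatorname{div}(g_0v)\,dx ,$$
and iterating $N$ times, $|\check g(\lambda\xi)|\le C_N\lambda^{-N}(1+|\xi|)^{-N}$. With $N=2n$ the contribution is at most
$$C\lambda^{a-2n}\int|\xi|^{a-n}(1+|\xi|)^{-2n}d\xi\le C\lambda^{a-2n},$$
uniformly in $a\in[n/2,n]$.

**Step 4: the part with $\chi$.** This is the main term. By Fubini it equals
$$\lambda^a(2\pi)^{-n}\int g_0(x)\Big[\int|\xi|^{a-n}\chi(\xi)e^{i\lambda(\Phi(\xi)+x\cdot\xi-\psi(x))}d\xi\Big]dx .$$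
For $x\in\operatorname{supp}g_0$ the $\xi$-phase has exactly one critical point in $U$, namely $\xi(x)$. Its Hessian there is $D^2\Phi(\xi(x))$, nondegenerate, and the phase vanishes there by the choice of $\psi$. The amplitudes $|\xi|^{a-n}\chi(\xi)$, $a\in[n/2,n]$, form a bounded set in $C_c^\infty$, since $0\notin\overline U$. Hence the bracket equals
$$\Big(\frac{2\pi}\lambda\Big)^{n/2}e^{i\pi\sigma/4}|\det D^2\Phi(\xi(x))|^{-1/2}|\xi(x)|^{a-n}+O(\lambda^{-n/2-1}),$$
uniformly in $x\in\operatorname{supp}g_0$ and $a$. The signature $\sigma$ of $D^2\Phi$ is constant on the ball $U$, because $\det D^2\Phi\ne0$ there. Apart from the constant factor $e^{i\pi\sigma/4}$ the main terms are nonnegative when multiplied by $g_0$, so they add up without cancellation. Therefore there is $\lambda_0=\lambda_0(n,\varphi)\ge1$ with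
$$\Big|\int K_ag\,dx\Big|\ge c\lambda^{a-n/2}-C\lambda^{a-n/2-1}-C\lambda^{a-2n}\ge\frac c2\lambda^{a-n/2},\qquad\lambda\ge\lambda_0 .$$

**Step 5: back to the sphere.** Since $\operatorname{supp}g_0$ is a compact subset of $W$, it lies in some $\{r_1\le|x|\le r_2\}$ with $r_1>0$. By homogeneity,
$$\Big|\int K_ag\Big|\le\|g_0\|_\infty\|K_a\|_{L^1(S^{n-1})}\int_{r_1}^{r_2}r^{n-a-1}dr\le C\|K_a\|_{L^1(S^{n-1})} .$$
So $\|K_a\|_{L^1(S^{n-1})}\ge c\lambda^{a-n/2}=c\lambda^{n(1/p-1/2)}$, and Proposition 3 gives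
$$\|T_\varphi^\lambda\|_p\ge\frac c{p-1}\lambda^{n(1/p-1/2)},\qquad\lambda\ge\lambda_0,\ 1<p\le2 .\tag{10}$$

## 7. Bounded $\lambda$ by spherical harmonics

Stationary phase says nothing for $1\le\lambda\le\lambda_0$. Here the power of $\lambda$ is harmless and only the factor $1/(p-1)$ has to be found; one harmonic coefficient of $K_a$ suffices, as in the example of Section 5.

**Proposition 4.** Let $\varphi$ be nonconstant and let $0<\Lambda<\infty$. There is $c>0$ depending only on $n,\varphi,\Lambda$ with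
$$\|T_\varphi^\lambda\|_p\ge\frac{c\,\lambda}{p-1},\qquad0<\lambda\le\Lambda,\ 1<p\le2 .\tag{11}$$

**Proof.** We divide out the size $\lambda$ and use compactness. Put $b_\lambda=(e^{i\lambda\varphi}-1)/\lambda$ for $\lambda>0$ and $b_0=i\varphi$. The map $\lambda\mapsto b_\lambda\in C(S^{n-1})$ is continuous on $[0,\Lambda]$. Each $b_\lambda$ is nonconstant: $S^{n-1}$ is connected, so $\varphi(S^{n-1})$ is a nondegenerate interval, on which $t\mapsto e^{i\lambda t}$ is nonconstant if $\lambda>0$; and $b_0=i\varphi$. Hence for each $\lambda_*\in[0,\Lambda]$ there is a spherical harmonic $Y$ of degree at least $1$ with $\int b_{\lambda_*}Y\ne0$, and then $|\int b_\lambda Y|$ is bounded below by a positive constant for $\lambda$ near $\lambda_*$. By compactness of $[0,\Lambda]$ finitely many such $Y$ suffice, with one lower bound $c$. Given $\lambda\in(0,\Lambda]$, take the corresponding $Y$, of degree $k\ge1$. Since $\int_{S^{n-1}}Y=0$, $\int mY=\lambda\int b_\lambda Y$, and Lemma 2 gives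
$$\|K_a\|_{L^1(S^{n-1})}\ge\frac{|\int K_aY|}{\|Y\|_\infty}=\frac{|\gamma_{k,a}|\,\lambda\,|\int b_\lambda Y|}{\|Y\|_\infty}\ge c\lambda$$
uniformly in $a\in[n/2,n)$; only finitely many degrees $k\ge1$ occur. Proposition 3 yields (11). $\square$

**End of the proof of (L).** If $\det D^2\Phi\not\equiv0$, then $\varphi$ is nonconstant. For $\lambda\ge\lambda_0$ use (10). For $1\le\lambda\le\lambda_0$, (11) with $\Lambda=\lambda_0$ gives $\|T^\lambda_\varphi\|_p\ge\frac c{p-1}\ge\frac{c\lambda_0^{-n/2}}{p-1}\lambda^{n(1/p-1/2)}$. $\square$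

## 8. The Hessian of $\xi_1/|\xi|$ and the Riesz group

It remains to check the hypothesis of (L) for $\Phi(\xi)=\xi_1/|\xi|$. From $\partial_j\Phi=\delta_{1j}|\xi|^{-1}-\xi_1\xi_j|\xi|^{-3}$,
$$\partial_j\partial_l\Phi=-\frac{\delta_{1j}\xi_l+\delta_{1l}\xi_j+\xi_1\delta_{jl}}{|\xi|^3}+\frac{3\xi_1\xi_j\xi_l}{|\xi|^5} .$$
At $\xi=(\mathsf C,\mathsf S,0,\dots,0)$ with $\mathsf C=\cos\theta$, $\mathsf S=\sin\theta$, the matrix is block diagonal. The coordinates $3,\dots,n$ contribute $-\mathsf C\,I_{n-2}$, and the first block is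
$$\begin{pmatrix}-3\mathsf C\mathsf S^2&\mathsf S(3\mathsf C^2-1)\\\mathsf S(3\mathsf C^2-1)&\mathsf C(3\mathsf S^2-1)\end{pmatrix},$$
whose determinant is
$$-\mathsf S^2\big[9\mathsf C^2\mathsf S^2-3\mathsf C^2+9\mathsf C^4-6\mathsf C^2+1\big]=-\mathsf S^2\big[9\mathsf C^2(\mathsf S^2+\mathsf C^2)-9\mathsf C^2+1\big]=-\mathsf S^2 .$$
Hence
$$\det D^2\Phi=-\sin^2\theta\,(-\cos\theta)^{n-2}.$$
For $n=2$ this agrees with Section 3. For $n\ge3$ it vanishes on the equator $\theta=\pi/2$, but this does no harm: the lower bound needs one nondegenerate point, and at $\theta=\pi/4$ the determinant is nonzero. So (U) and (L) both apply, and (3) is proved for all $n\ge2$; the constants depend only on $n$, since $\varphi(\omega)=\omega_1$ is fixed. $\square$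

## 9. Everywhere degenerate Hessians force a constant symbol

We prove Theorem 2(a). A purely local argument cannot work for $n\ge3$. On $\mathbb R^3$, the function $\xi_1/\sqrt{\xi_1^2+\xi_2^2}$ is homogeneous of degree $0$, nonconstant, and has $\det D^2=0$ wherever it is smooth, since it does not depend on $\xi_3$. It is excluded only because it is not smooth on the $\xi_3$-axis. Its gradient is constant along lines parallel to that axis. If $\Phi$ is smooth on all of $W$, the gradient must decay along any line going to infinity, and this is what we exploit: we show that a degenerate Hessian produces half-lines on which $\nabla\Phi$ is constant.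

Let $G=\nabla\Phi$, $H=D^2\Phi=DG$, and $r=\max_W\operatorname{rank}H$. Suppose $\det D^2\Phi\equiv0$, so $r<n$. If $r=0$, then $G$ is constant on $W$, which is connected as $n\ge2$; being homogeneous of degree $-1$, it vanishes, so $\Phi$ is constant. Suppose from now on $1\le r<n$; we derive a contradiction. Since the rank is lower semicontinuous and $r$ is its maximum, $U=\{\operatorname{rank}H=r\}$ is open; it is nonempty. Let $N(\xi)=\ker H(\xi)$ for $\xi\in U$. On $U$ the eigenvalue $0$ of $H$ has constant multiplicity $n-r$, so the orthogonal projection onto $N(\xi)$ depends smoothly on $\xi$.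

**Step 1: local structure.** This shows that the level sets of $G$ are flat. By the constant rank theorem each point of $U$ has a neighborhood $O\subset U$ such that $\Sigma=G(O)$ is an $r$-dimensional submanifold with $T_{G(\xi)}\Sigma=\operatorname{range}H(\xi)$, and the fibers of $G|_O$ are connected $(n-r)$-dimensional submanifolds with tangent spaces $N(\xi)$. Since $H$ is symmetric, $N(\xi)=(\operatorname{range}H(\xi))^\perp=(T_{G(\xi)}\Sigma)^\perp$, which depends only on $G(\xi)$. So $N$ is constant, say $N=N_0$, on each fiber. The orthogonal projection of the fiber to $N_0^\perp$ has zero derivative, hence is constant, and the fiber is an open piece of an affine subspace parallel to $N_0$.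

**Step 2: continuation.** This follows a level set along a segment. Claim: if $\zeta\in U$, $k\in N(\zeta)$ and $\zeta+tk\in U$ for $0\le t\le T$, then $G(\zeta+tk)=G(\zeta)$ and $N(\zeta+tk)=N(\zeta)$ on $[0,T]$. The set of $t$ such that this holds on $[0,t]$ contains $0$ and is closed by continuity. It is open in $[0,T]$: if it contains $t$, then $k\in N(\zeta)=N(\zeta+tk)$, so by Step 1 the fiber through $\zeta+tk$ contains $\zeta+t'k$ for $t'$ near $t$, and $G$ and $N$ are constant on it. Since $[0,T]$ is connected, the claim follows.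

**Step 3: completeness.** This shows that the half-line never leaves $U$. Let $\xi_0\in U$, $0\ne k\in N(\xi_0)$ and $\ell(t)=\xi_0+tk$. The line misses the origin except possibly at one parameter, which is not $0$. Replacing $k$ by $-k$ if necessary, we may assume $\ell(t)\ne0$ for all $t\ge0$. Let $t_+>0$ be the supremum of all $T$ with $\ell([0,T])\subset U$, and suppose $t_+<\infty$. The danger is that the rank drops at $\ell(t_+)$; we exclude it by moving the starting point.

Let $E=N(\xi_0)^\perp$, of dimension $r$. For $\eta\in\xi_0+E$ near $\xi_0$ let $V(\eta)$ be the orthogonal projection of $k$ onto $N(\eta)$; it is smooth, $V(\eta)\in N(\eta)$ and $V(\xi_0)=k$. Fix $0<t<t_+$. The segment $\ell([0,t])$ is a compact subset of $U$, so for $\eta$ close enough to $\xi_0$ the segment $\{\eta+t'V(\eta):0\le t'\le t\}$ lies in $U$, and Step 2 gives $G(\eta+tV(\eta))=G(\eta)$. Differentiate at $\eta=\xi_0$ in a direction $e\in E$: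
$$H(\ell(t))\big(e+t\,DV(\xi_0)e\big)=H(\xi_0)e .$$
Let $t\to t_+$. As $\ell(t_+)\in W$ and $H$ is continuous on $W$, the identity holds at $t_+$. So the range of $H(\ell(t_+))$ contains $H(\xi_0)E$, which has dimension $r$ because $H(\xi_0)$ is injective on $E$. Hence $\operatorname{rank}H(\ell(t_+))\ge r$, therefore $=r$, and $\ell(t_+)\in U$. Since $U$ is open, $\ell$ stays in $U$ beyond $t_+$, a contradiction. So $t_+=\infty$.

**Step 4: decay.** This produces the contradiction. By Step 2, $G$ is constant on $\ell([0,\infty))$. By homogeneity $|G(\xi)|\le C/|\xi|$. So $|G(\xi_0)|=|G(\xi_0+tk)|\le C/|\xi_0+tk|\to0$ as $t\to\infty$, and $G(\xi_0)=0$. As $\xi_0\in U$ was arbitrary, $G=0$ on the open set $U$, so $H=0$ on $U$, contradicting $r\ge1$.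

Thus $\det D^2\Phi\equiv0$ forces $\varphi$ to be constant. For nonconstant $\varphi$ the hypothesis of (L) holds, and Theorem 1 gives the asymptotics; the constant case is in Section 1. $\square$

## 10. Small $\lambda$ and the exact weak-type size

**Proof of Theorem 2(b).** By the reductions, take $0\le\lambda\le1$; for $\lambda=0$ both sides are $1$. For the upper bound we separate off the identity, $T^\lambda_\varphi=I+T_{m-1}$. Since $\lambda\le1$ and every term of a derivative of $e^{i\lambda\Phi}$ carries at least one factor $\lambda$, while $|e^{i\lambda\Phi}-1|\le\lambda\|\varphi\|_\infty$,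
$$|\partial^\alpha(e^{i\lambda\Phi}-1)|\le C_\alpha\lambda|\xi|^{-|\alpha|}.$$
The Mikhlin–Hörmander theorem with constant $C_n\max(p,\frac1{p-1})\le2C_n(p^*-1)$ (Grafakos, *Classical Fourier Analysis*, section on the Hörmander–Mikhlin multiplier theorem) gives $\|T_\varphi^\lambda\|_p\le1+C\lambda(p^*-1)$.

For the lower bound, $\|T_\varphi^\lambda\|_p\ge\|m\|_\infty=1$: since $\|T\|_p=\|T\|_{p'}$, Riesz–Thorin gives $\|T\|_2\le\|T\|_p$, and $\|T\|_2=\|m\|_\infty$. Proposition 4 with $\Lambda=1$ gives $\|T^\lambda_\varphi\|_p\ge c\lambda(p^*-1)$. The larger of the two bounds is at least half their sum. $\square$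

**Proof of Theorem 2(c).** By conjugation and reflection, exactly as in the reductions, the weak-type norm is the same for $\lambda$ and $-\lambda$; let $\lambda\ge1$.

Upper bound: we pass (7) to the limit. For $f\in L^1\cap L^2$, $T_Jf\to T_\varphi^\lambda f$ in $L^2$, hence in measure. For $0<\varepsilon<1$,
$$|\{|T_\varphi^\lambda f|>\alpha\}|\le|\{|T_Jf|>(1-\varepsilon)\alpha\}|+|\{|T_\varphi^\lambda f-T_Jf|>\varepsilon\alpha\}| .$$
Let $J\to\infty$ and then $\varepsilon\to0$ to get the bound $C\lambda^{n/2}\|f\|_1/\alpha$. For $f\in L^1$ approximate in $L^1$ by $f_l\in L^1\cap L^2$: by the bound just proved, $T_\varphi^\lambda f_l$ is Cauchy in measure, and its limit $T_\varphi^\lambda f$ satisfies the same estimate by the same $\varepsilon$-argument.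

Lower bound: a smaller weak-type norm would contradict (L) through interpolation. Let $A$ be the weak $(1,1)$ norm of $T^\lambda_\varphi$. Since $\varphi$ is nonconstant, (a) and (L) apply. Together with (2), simplified as in (8), for $1<p\le\frac32$,
$$c\lambda^{n(1/p-1/2)}\le(p-1)\|T_\varphi^\lambda\|_p\le2\cdot3^{1/p}(p-1)^{1-1/p}A^{2/p-1} .$$
Let $p\to1^+$ with $\lambda$ fixed. Then $(p-1)^{1-1/p}\to1$, and the inequality becomes $c\lambda^{n/2}\le6A$, that is, $A\ge\frac c6\lambda^{n/2}$. The limit is legitimate precisely because the lower bound (L) is uniform in $p$ and contains the factor $1/(p-1)$. $\square$
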